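# Hartshorne–Rao modules of subcanonical curves in $\mathbb P^3$ have no gaps

## 1. Curves, subcanonical curves, and the module attached to a curve

Throughout, $k$ is an algebraically closed field of characteristic zero, $\mathbb P^3=\mathbb P^3_k$, $S=k[x_0,\dots,x_3]$, $\mathcal O=\mathcal O_{\mathbb P^3}$, and $H^i_*(G)=\bigoplus_{t\in\mathbb Z}H^i(G(t))$ for a coherent sheaf $G$.

**Definition (curve).** A *curve* $C\subset\mathbb P^3$ is a closed subscheme of pure dimension one that is locally Cohen–Macaulay, that is, it has no embedded and no isolated points. Its ideal sheaf is $\mathcal I_C$.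

A union of two skew lines is a curve, and so is the double line with ideal $(x_0^2,x_1)$. The scheme with ideal $(x_1,\,x_0^2,\,x_0x_2)$ is not: in the plane $x_1=0$ we have $(x_0^2,x_0x_2)=(x_0)\cap(x_0^2,x_2)$, so this is a line with an embedded point.

**Definition (subcanonical).** A curve $C$ is *$e$-subcanonical* if it is a locally complete intersection and $\omega_C\cong\mathcal O_C(e)$ for the integer $e$. It is *subcanonical* if this holds for some $e$.

A complete intersection of surfaces of degrees $a,b$ is subcanonical with $e=a+b-4$, by adjunction. A disjoint union of lines is subcanonical with $e=-2$, since $\omega_{\mathbb P^1}=\mathcal O_{\mathbb P^1}(-2)$. The twisted cubic is not subcanonical: $\omega_C$ has degree $-2$, while $\mathcal O_C(e)$ has degree $3e$.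

**Definition (Hartshorne–Rao module).** For a curve $C$,
$$M(C)=\bigoplus_{t\in\mathbb Z}H^1(\mathcal I_C(t)),$$
a graded $S$-module of finite length.

From $0\to\mathcal I_C\to\mathcal O\to\mathcal O_C\to0$ and $H^1_*(\mathcal O)=0$ we get the description used for computing:
$$M(C)\cong\operatorname{coker}\big(S\to H^0_*(\mathcal O_C)\big).\tag{1}$$
For a complete intersection, $H^0_*(\mathcal O_C)=S/(f,g)$, so $M(C)=0$. For the two skew lines $x_0=x_1=0$ and $x_2=x_3=0$, $H^0_*(\mathcal O_C)=S/(x_0,x_1)\oplus S/(x_2,x_3)$, with $S$ mapping diagonally. The cokernel is $S/(x_0,x_1,x_2,x_3)=k$, in degree $0$.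

**Definition (connected).** A graded module $M=\bigoplus_tM_t$ is *connected* if $M_a\ne0$, $M_b\neq0$ and $a<b$ imply $M_t\ne0$ for all $a\le t\le b$.

Any cyclic module $S/I$ is connected, for if it vanishes in a degree $d\ge0$ then it vanishes in all degrees $\geq d$. The module $k\oplus k(-2)$, living in degrees $0$ and $2$, is not connected. Disconnected modules do occur for curves.

**Example (a curve with a gap).** Let $I_1=(x_0x_2,x_0x_3,x_1x_2,x_1x_3)$ be the ideal of the two skew lines, with ideal sheaf $\mathcal I_1$. Take the coprime forms $f=x_0x_2$ and $g=x_1^2x_3^2$, both in $I_1$, and put $\mathcal I=f\mathcal I_1+g\mathcal I_1$. The kernel of $(a,b)\mapsto fa+gb$ on $\mathcal I_1(-2)\oplus\mathcal I_1(-4)$ consists of the pairs $(gs,-fs)$, and every such pair is allowed because $f,g\in I_1$. So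
$$0\to\mathcal O(-6)\to\mathcal I_1(-2)\oplus\mathcal I_1(-4)\to\mathcal I\to0 .$$
The zero set of $\mathcal I$ is $V(f,g)$ together with the two lines, which lie in $V(f,g)$; it has pure dimension one. Locally $\mathcal I_1$ has projective dimension $\le1$, so by the sequence $\mathcal I$ also has projective dimension $\le1$. By Auslander–Buchsbaum, $\mathcal O/\mathcal I$ has depth $\ge1$ at closed points of its support. Hence $\mathcal I$ is the ideal sheaf of a curve, and its module is $H^1_*(\mathcal I)\cong k(-2)\oplus k(-4)$, in degrees $2$ and $4$, with a gap in degree $3$.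

So one asks what happens under a geometric hypothesis. The following question is posed in a document with the title "ISAS - International School For Advanced Studies" (https://iris.sissa.it/retrieve/dd8a4bf7-096b-20a0-e053-d805fe0a8cb0/1963_6899_Magister_Buraggina_Antonella.pdf): *is $M(C)$ connected for every subcanonical curve $C\subset\mathbb P^3$?* The answer is yes.

**Theorem 1.** $M(C)$ is connected for every subcanonical curve $C\subset\mathbb P^3$.

## 2. Disjoint complete intersections, and how far regularity reaches

**Two disjoint complete intersections.** Let $Y=V(f,g)$ and $Y'=V(f',g')$ be disjoint complete intersection curves of types $(a,b)$ and $(a',b')$ with $a+b=a'+b'$. Then $C=Y\cup Y'$ is subcanonical with $e=a+b-4$. As for skew lines, (1) gives $M(C)=S/(f,g,f',g')$. This is cyclic, hence connected. Being the quotient of $S$ by four forms without common zero, it is nonzero exactly in degrees $0,\dots,a+b+a'+b'-4=2e+4$. For two disjoint plane cubics ($e=0$) these are the degrees $0,\dots,4$.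

**A first approach.** Recall that a coherent sheaf $G$ on $\mathbb P^3$ is *$m$-regular* if $H^i(G(m-i))=0$ for $i=1,2,3$. The Castelnuovo–Mumford theorem says that then $G(m)$ is globally generated and $G$ is $m'$-regular for all $m'\ge m$. For example, $\mathcal O(-b)$ is $b$-regular, because $H^3(\mathcal O(-3))=0$.

A sensible plan: given $M(C)_t=0$, show that $\mathcal I_C$ is $(t+1)$-regular, so that $M(C)_j=0$ for all $j\ge t$. Let $C$ be *reduced* and $e$-subcanonical. Then $H^0(\mathcal O_C(j))=0$ for $j<0$, so $M(C)_j=0$ for $j<0$ and a gap can occur only in a degree $t\ge1$. Check the other two groups.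

* $H^3(\mathcal I_C(t-2))\cong H^3(\mathcal O(t-2))=0$ for $t\ge-1$.
* $H^2(\mathcal I_C(t-1))\cong H^1(\mathcal O_C(t-1))$ is dual to $H^0(\omega_C(1-t))=H^0(\mathcal O_C(e+1-t))$, which is zero if $t\ge e+2$.

So a reduced subcanonical curve has no gap in any degree $t\ge e+2$, and if $e<0$ its module is connected. But for $1\le t\le e+1$ the group $H^0(\mathcal O_C(e+1-t))$ is not zero: it contains the restriction of any form of degree $e+1-t$ that does not vanish on $C$. This is exactly where the plan stops. The ideal sheaf has a large $H^2$, and $M(C)_t=0$ says nothing about it. For non-reduced $C$ things are worse, since $\mathcal O_C$ may have sections in negative degrees.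

We will use regularity later, but for another bundle, built so that its $H^2_*$ vanishes.

## 3. The statement for rank 2 bundles

**Theorem 2.** Let $E$ be a rank 2 vector bundle on $\mathbb P^3$, $c=c_1(E)$, $M=H^1_*(E)$, and let $t\in\mathbb Z$ with $M_t=0$.

* (A) If $2t+c<0$, then $M_j=0$ for all $j\le t$.
* (B) If $2t+c>-4$, then $M_j=0$ for all $j\ge t$.

**Theorem 2 implies Theorem 1.** Let $\omega_C\cong\mathcal O_C(e)$ and $c=e+4$. By the Serre correspondence (Hartshorne, *Stable vector bundles of rank 2 on $\mathbb P^3$*, Math. Ann. 238 (1978), Thm 1.1) there is a rank 2 bundle $E$ with $c_1(E)=c$ and an exact sequence $0\to\mathcal O\to E\to\mathcal I_C(c)\to0$. Since $H^1_*(\mathcal O)=H^2_*(\mathcal O)=0$, we get $M(C)_i\cong H^1(E(i-c))$. Every integer $t$ satisfies $2t+c<0$ or $2t+c>-4$. So if $H^1(E(t))=0$, then $H^1(E(j))=0$ for all $j\le t$ or for all $j\ge t$. Hence there are no gaps. $\square$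

With $i=t+c$ we have $2t+c=2i-e-4$. In terms of $C$, then: if $M(C)_i=0$ and $2i<e+4$, then $M(C)_j=0$ for all $j\le i$; if $M(C)_i=0$ and $2i>e$, then $M(C)_j=0$ for all $j\ge i$.

We record the form of Serre duality we need. Since $E$ has rank 2, $E^\vee\cong E(-c)$, so
$$H^1(E(t))\ \text{ is dual to }\ H^2(E^\vee(-t-4))\cong H^2(E(-c-t-4)).\tag{2}$$
In particular $H^1_*(E)=0$ if and only if $H^2_*(E)=0$. Duality exchanges $H^1$ with $H^2$; it does not turn (A) into (B).

**Corollary 3.** If $M(C)_i=0$ for one $i$ with $e/2<i<e/2+2$, then $C$ is a complete intersection.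

*Proof.* Both parts of Theorem 2 apply, so $H^1_*(E)=0$, and by (2) $H^2_*(E)=0$. By Horrocks' criterion (recalled in Section 4), $E\cong\mathcal O(a)\oplus\mathcal O(b)$, so $C$ is the zero scheme of a pair $(f,g)$ of forms. Since $C$ is a nonempty curve, neither form is a nonzero constant (else $C=\emptyset$) and neither is zero (else $C$ is empty or contains a surface). So $f,g$ are nonzero and nonconstant, and $C=V(f,g)$. $\square$

For the two disjoint plane cubics, $e=0$, the corollary concerns $i=1$, and indeed $M(C)_1\ne0$.

The rest of the lecture proves Theorem 2. The module $M$ has finite length: $H^1(E(t))$ vanishes for $t\gg0$, and by (2) for $t\ll0$. If $M=0$ there is nothing to prove, so **from now on $M\neq0$**.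

## 4. Split bundles, free covers, forms, and determinantal loci

**Split bundles.** A bundle is *split* if it is a direct sum of line bundles. Via $H^0_*$, split bundles and their maps are the same as finitely generated graded free $S$-modules and their degree 0 maps. We say that the summand $\mathcal O(-b)$ has *degree* $b$, since it corresponds to a generator in degree $b$. A nonzero map $\mathcal O(d)\to\mathcal O(d')$ exists only if $d'\ge d$. A split bundle has $H^1_*=H^2_*=0$. Conversely, **Horrocks' criterion** says that a vector bundle $F$ on $\mathbb P^3$ with $H^1_*(F)=H^2_*(F)=0$ splits.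

**Minimal free covers.** A minimal free cover $P\to M$ is a surjection from a graded free module inducing an isomorphism $P\otimes k\cong M\otimes k$. If $N_1=\ker(P\to M)$, tensoring with $k$ gives $N_1\otimes k\cong\mathrm{Tor}_1(M,k)$. Computing Tor by the Koszul complex shows that $\mathrm{Tor}_1(M,k)_j$ is a subquotient of $S_1\otimes M_{j-1}$. Example: for $M=k$, $P=S$ and $N_1=(x_0,\dots,x_3)$ has four generators, in degree $1$.

**Forms with values in $\mathcal O(c)$.** Fix $c$ and put $G^*=G^\vee(c)$ for a bundle $G$, so $G^{**}=G$. A nondegenerate skew form on $F$ is an isomorphism $\omega:F\to F^*$ with $\omega^*=-\omega$; we write $\omega(y,z)=\langle\omega(y),z\rangle\in\mathcal O(c)$ and $J=\omega^{-1}:F^*\to F$. For a subbundle $B\subset F$ let $B^\perp=\{y:\omega(y,B)=0\}$. It is $J$ applied to the annihilator of $B$ in $F^*$, it is a subbundle of rank $\operatorname{rk}F-\operatorname{rk}B$, and $B^{\perp\perp}=B$. Call $B$ *isotropic* if $B\subset B^\perp$ and *coisotropic* if $B^\perp\subset B$. Example: on $\mathcal O^4$ with $c=0$ and $\omega(y,z)=y_0z_1-y_1z_0+y_2z_3-y_3z_2$,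 the span of $e_0,e_2$ is isotropic, while the span of $e_0,e_1,e_2$ has orthogonal spanned by $e_2$ and so is coisotropic.

**Determinantal bound.** Let $a\le b$. The $b\times a$ matrices of rank $\le a-1$ form an irreducible closed subset $D$ of codimension $b-a+1$ in the affine space $\mathbb A^{ab}$ (a textbook fact; for $b=a+1$ the codimension is $2$). If $\phi:Y\to\mathbb A^{ab}$ is a morphism from an irreducible variety, every component of $\phi^{-1}(D)$ has codimension $\le b-a+1$: indeed $\phi^{-1}(D)$ is the intersection, inside $Y\times\mathbb A^{ab}$, of $Y\times D$ with the graph of $\phi$, and the graph is cut out by $ab$ equations. In particular: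

*if $g:\mathcal U\to\mathcal K$ is a map of bundles of ranks $r-1$ and $r$ on $\mathbb P^3$, every component of $Z=\{x:g_x\text{ not injective}\}$ has codimension $\le2$.* (For $r=1$, $Z$ is empty.)

**Maps of constant rank.** On a reduced scheme, a map of bundles $A\to B$ whose fibre rank is constant has locally free cokernel, because the cokernel has constant fibre dimension. Hence its image is locally free and a subbundle of $B$, its kernel $N$ is a subbundle of $A$, and $N_x=\ker(A_x\to B_x)$.

**Saturated subsheaves.** A saturated subsheaf of rank $\leq 1$ of a bundle on $\mathbb P^3$ is $0$ or a reflexive sheaf of rank one, that is, a line bundle.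

**Extensions.** For extensions $0\to K\to F\to L\to0$ and $0\to E\to Q\to L\to0$ and a map $p:K\to E$, the class of $Q$ is the image of the class of $F$ under $p$ if and only if there is a map $F\to Q$ inducing $p$ on the subobjects and the identity on $L$. Extensions with equal classes are isomorphic by a map inducing the identity on both ends.

## 5. Realizing $E$ as $K/K^\perp$ inside a split symplectic bundle

The goal is a bundle $F$ that is split, so that degrees control its maps, with a form that remembers the symplectic form on $E$.

**Example (null-correlation bundle).** On $F=\mathcal O^4$ with $c=0$ and the form above, let $\beta=(x_0,\dots,x_3):\mathcal O^4\to\mathcal O(1)$ and $K=\ker\beta$. Then $K^\perp\cong\mathcal O(-1)$ is spanned at $x$ by $J(x)$, where $x$ is viewed as a functional, and $K^\perp\subset K$ because $\beta(J(x))$ is the value of a skew form on $(x,x)$. So $E=K/K^\perp$ is a rank 2 bundle with $c_1=-1+1=0$, and $H^1_*(E)=H^1_*(K)=S(1)/(x_0,\dots,x_3)=k(1)$, in degree $-1$. We now show that every $E$ with $M\ne0$ has this shape.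

Since $\det E=\mathcal O(c)$, the wedge product gives an isomorphism $\omega_E:E\to E^*$ with $\omega_E^*=-\omega_E$. Let $L$ be the split bundle with $H^0_*(L)\to M$ a minimal free cover.

**Step 5.1: kill $H^1$ by an extension.** If $L=\bigoplus\mathcal O(-b_i)$, then $\mathrm{Ext}^1(L,E)=\bigoplus H^1(E(b_i))=\bigoplus M_{b_i}$, so the chosen generators of $M$ form a class $\xi\in\mathrm{Ext}^1(L,E)$, that is, an extension
$$0\to E\xrightarrow{\,i\,}Q\xrightarrow{\,\pi\,}L\to0$$
whose connecting map $H^0_*(L)\to H^1_*(E)=M$ is the cover. It is onto and $H^1_*(L)=0$, so $H^1_*(Q)=0$.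

**Step 5.2: dualize, to kill $H^2$.** Put $K=Q^*$ and $p=\omega_E^{-1}i^*:K\to E$. Then $p$ is onto, $\ker p=\pi^*(L^*)$, and $p^*=i(\omega_E^*)^{-1}=-i\omega_E^{-1}$. From
$$0\to L^*\xrightarrow{\pi^*}K\xrightarrow{\,p\,}E\to0$$
and $H^1_*(L^*)=H^2_*(L^*)=0$ we get $H^1_*(K)\cong H^1_*(E)=M$ via $p$. By Serre duality $H^1_*(Q)=0$ gives $H^2_*(K)=0$.

**Step 5.3: do both at once, to get a split bundle.** Since $\mathrm{Ext}^1(L,L^*)=\mathrm{Ext}^2(L,L^*)=0$, $p$ induces an isomorphism $\mathrm{Ext}^1(L,K)\cong\mathrm{Ext}^1(L,E)$. Let
$$0\to K\xrightarrow{\,\kappa\,}F\xrightarrow{\,\beta\,}L\to0$$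
be the extension corresponding to $\xi$. It comes with $q:F\to Q$ such that $q\kappa=ip$ and $\pi q=\beta$. As $p$ is onto, $q$ is onto, with kernel $\kappa(\ker p)$, the image of $j:=\kappa\pi^*:L^*\to F$. The connecting map $H^0_*(L)\to H^1_*(K)\cong M$ is the cover, hence onto, so $H^1_*(F)=0$. Also $H^2_*(F)=0$ because $H^2_*(K)=H^2_*(L)=0$. By Horrocks' criterion, $F$ splits.

**Step 5.4: an isomorphism $F\cong F^*$.** We compare $F$ with its dual as extensions of $L$ by $K$. Dualizing $0\to L^*\xrightarrow{j}F\xrightarrow{q}Q\to0$ gives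
$$0\to K\xrightarrow{q^*}F^*\xrightarrow{j^*}L\to0,\qquad j^*=\pi\kappa^*.$$
Moreover $\kappa^*q^*=(q\kappa)^*=(ip)^*=p^*i^*=-i\omega_E^{-1}i^*=-ip$. So $-\kappa^*:F^*\to Q$ satisfies $(-\kappa^*)q^*=ip$ and $\pi(-\kappa^*)=-j^*$. Thus the extension $(q^*,-j^*)$ is carried by $p$ to the class $\xi$, just as $(\kappa,\beta)$ is. By injectivity of $\mathrm{Ext}^1(L,K)\to\mathrm{Ext}^1(L,E)$ the two extensions are isomorphic: there is an isomorphism $\psi:F\to F^*$ with
$$\psi\kappa=q^*,\qquad -j^*\psi=\beta .$$

**Step 5.5: correct $\psi$ so that $\kappa^*\psi=-q$.** This prepares skew-symmetrization. Let $\delta=q+\kappa^*\psi:F\to Q$. Then $\delta\kappa=ip+\kappa^*q^*=0$ and $\pi\delta=\beta+j^*\psi=0$. The first equation says that $\delta$ factors through $\beta$, the second that the resulting map $L\to Q$ lands in $i(E)$. So $\delta=i\eta\beta$ with $\eta\in\mathrm{Hom}(L,E)$. As $\mathrm{Ext}^1(L,L^*)=0$, we can write $\eta=p\zeta$ with $\zeta\in\mathrm{Hom}(L,K)$. Replace $\psi$ by $\psi+q^*\zeta\beta$. Since $\beta\kappa=0$, still $\psi\kappa=q^*$. Since $\kappa^*q^*\zeta\beta=-ip\zeta\beta=-\delta$,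 now
$$\kappa^*\psi=-q .$$

**Step 5.6: the skew form.** Put $\omega=\frac12(\psi-\psi^*)$, so $\omega^*=-\omega$. From $\psi^*\kappa=(\kappa^*\psi)^*=-q^*$ and $\kappa^*\psi^*=(\psi\kappa)^*=q$ we get
$$\omega\kappa=q^*,\qquad\kappa^*\omega=-q,\qquad j^*\omega=\pi\kappa^*\omega=-\pi q=-\beta .$$
So $\omega$ maps the extension $(\kappa,\beta)$ to the extension $(q^*,j^*)$ and induces $\mathrm{id}$ on $K$ and $-\mathrm{id}$ on $L$. Hence $\omega$ is an isomorphism. Finally
$$\kappa^*\omega\kappa=-q\kappa=-ip=(-i\omega_E^{-1})\,\omega_E\,p=p^*\omega_Ep .$$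

**Step 5.7: read off the structure.** We regard $K$ as the subbundle $\ker\beta$ of $F$. The last formula says that *$\omega|_K$ is the pullback of $\omega_E$ under $p$*. Let $l=\operatorname{rk}L$, so $\operatorname{rk}K=l+2$, $\operatorname{rk}F=2l+2$ and $\operatorname{rk}K^\perp=l$. On each fibre, the radical $K\cap K^\perp$ of $\omega|_K$ is $\ker p$, because $\omega_E$ is nondegenerate and $p$ is onto. It has dimension $l=\operatorname{rk}K^\perp$. Hence
$$K^\perp=\ker p\subset K,\qquad E=K/K^\perp,\qquad K^\perp=J\beta^*(L^*),\tag{3}$$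
and $K^\perp$ is isotropic. The last equality holds because the annihilator of $K=\ker\beta$ is the image of $\beta^*$.

## 6. A zero of $M$ splits the picture by degree

Let $M_t=0$. We see how this zero cuts $L$, $F$ and $K$ in two.

**Step 6.1: $M$ splits.** Put $M'=M_{<t}$ and $M''=M_{>t}$. Any product of linear forms carrying an element of degree $<t$ to degree $>t$ passes through $M_t=0$. So $M'$ is a submodule, $M''$ clearly is one, and $M=M'\oplus M''$ as $S$-modules. Correspondingly $L=L'\oplus L''$, and $N_1=\ker(H^0_*(L)\to M)$ splits as $N_1'\oplus N_1''$.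

**Step 6.2: $F$ contains the relations.** The aim is to compare $F$ with minimal relations, whose degrees we know. The free module $G=H^0_*(F)$ maps by $\beta$ onto $\ker(H^0_*(L)\to H^1_*(K)\cong M)=N_1$. Let $G_1=G_1'\oplus G_1''\to N_1'\oplus N_1''$ be minimal free covers, and lift $G\to N_1$ to $G\to G_1$. Since $G\to N_1\otimes k\cong G_1\otimes k$ is onto, $G\to G_1$ is onto by Nakayama; so it splits, and its kernel, which is again free, maps to $0$ in $N_1$. In terms of bundles,
$$F=L_1'\oplus L_1''\oplus A,\qquad\beta(A)=0,$$
where $L_1',L_1''$ are the split bundles of $G_1',G_1''$, mapping under $\beta$ to $L',L''$ via the minimal covers of $N_1',N_1''$.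

**Step 6.3: the degrees.** By Section 4, a generator of $N_1'$ in degree $j$ requires $M'_{j-1}\neq0$, so $j-1\le t-1$; a generator of $N_1''$ in degree $j$ requires $j-1\ge t+1$. Thus
$$L_1'\text{ has degrees}\le t,\qquad L_1''\text{ has degrees}\ge t+2.\tag{4}$$
For instance, for the module $k\oplus k(-2)$ with $t=1$ we get $L_1'=\mathcal O(-1)^4$ and $L_1''=\mathcal O(-3)^4$.

**Step 6.4: the splitting of $K$.** For any decomposition $A=A'\oplus A''$ into sums of line bundles put $F'=L_1'\oplus A'$ and $F''=L_1''\oplus A''$, with projections $pr',pr''$ of $F=F'\oplus F''$. Then $\beta=\beta'\oplus\beta''$ with $\beta':F'\to L'$ and $\beta'':F''\to L''$. These are surjective as sheaf maps, since on $H^0_*$ their cokernels are $M',M''$, of finite length. Put $K'=\ker\beta'$ and $K''=\ker\beta''$; these are bundles with $K=K'\oplus K''$. The long exact sequences give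
$$H^1_*(K')=M',\quad H^1_*(K'')=M'',\quad H^2_*(K')=H^2_*(K'')=0,\tag{5}$$
and under the isomorphism $H^1_*(K)\cong M$ induced by $p$ the summand $H^1_*(K')$ is the image of $H^0_*(L')$, that is, $M'$.

**Remark (few generators).** A crude count already excludes small examples. Suppose $M'\neq0\ne M''$, and let $l'=\operatorname{rk}L'$, $l''=\operatorname{rk}L''$. On $\operatorname{Spec}S=\mathbb A^4$ the matrix of $H^0_*(L_1')\to H^0_*(L')$ fails to be surjective exactly on the support of $M'$, the origin, of codimension $4$. In particular $\operatorname{rk}L_1'\ge l'$, and the determinantal bound gives $4\le\operatorname{rk}L_1'-l'+1$. So $\operatorname{rk}L_1'\ge l'+3$, likewise $\operatorname{rk}L_1''\ge l''+3$, and $2l+2=\operatorname{rk}F\ge l+6$. A gap thus needs at least four generators of $M$. For $k\oplus k(-2)$ the contradiction is visible: $F$ would have rank $6$ but would contain $\mathcal O(-1)^4\oplus\mathcal O(-3)^4$ as a summand. For more generators counting does not suffice, and we bring in the form.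

**Lemma 4.** If $M'\ne0$, then $p|_{K'}:K'\to E$ is generically surjective.

*Proof.* Otherwise its image lies in a saturated subsheaf of $E$ of rank $\le1$, which is $0$ or a line bundle and has $H^1_*=0$. Then $H^1_*(K')\to H^1_*(E)$ is zero. But this map is the restriction to the summand $H^1_*(K')=M'$ of the isomorphism $H^1_*(K)\cong H^1_*(E)$. So $M'=0$. $\square$

## 7. Part (A): $F'$ is isotropic

Let $2t+c<0$ and suppose $M'\neq0$. Take $A'=0$, so $F'=L_1'$ has degrees $\le t$ by (4). The components of $\omega|_{F'}:F'\to F'^*$ are maps $\mathcal O(-b_i)\to\mathcal O(b_j+c)$, of degree $b_i+b_j+c\le2t+c<0$, so they vanish: $F'$ is isotropic. Since $K'\subset F'$ and $\omega|_K$ is the pullback of $\omega_E$, $p(K'_x)$ is an isotropic subspace of the 2-dimensional symplectic space $E_x$, hence of dimension $\le1$, for every $x$. This contradicts Lemma 4. So $M'=0$, which is (A). $\square$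

## 8. Part (B): what the degrees say, and why that is not yet enough

Let $2t+c>-4$ and suppose $M''\ne0$; we seek a contradiction. We try the mirror image of the argument above. Let $A'$ be the sum of the summands of $A$ of degree $\le t+1$, and $A''$ the sum of those of degree $\ge t+2$. So
$$F'\text{ has degrees}\le t+1,\qquad F''\text{ has degrees}\ge t+2 .$$
Write $F^*=F'^*\oplus F''^*$ (via $pr',pr''$); $F''^*$ is the annihilator of $F'$. The components $F''^*\to F''$ of $J$ are maps $\mathcal O(b_i+c)\to\mathcal O(-b_j)$ of degree $-b_i-b_j-c\le-2(t+2)-c<0$, so they vanish, and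
$$F'^\perp=J(F''^*)\subset F'.\tag{6}$$
So $F'$ is *coisotropic*, and here the mirror image stops. An isotropic $F'$ forces $p(K'_x)$ to be small; a coisotropic $F'$ does not, and by Lemma 4 $p(K'_x)$ is all of $E_x$ at the general point when $M'\neq0$. There is no contradiction yet.

What (6) does give is a comparison between $E/p(K')$ and the *other* half $K''$. Let
$$u=J\beta'^*:L'^*\to F,\qquad w=J\beta''^*:L''^*\to F .$$
By (3), $K^\perp=\operatorname{im}u+\operatorname{im}w$, and $\operatorname{im}w\subset J(F''^*)=F'^\perp\subset F'$, so $pr''$ kills $\operatorname{im}w$. As $K^\perp\subset K$ and $pr''(K)=K''$, we get a map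
$$\mu:=pr''\circ u:L'^*\to K'',\qquad pr''(K^\perp)=\operatorname{im}\mu .$$
The kernel of $pr''|_K$ is $K'$, and $p$ identifies $K/K^\perp$ with $E$. Hence
$$\operatorname{coker}\mu=K''/pr''(K^\perp)\cong K/(K'+K^\perp)\cong E/p(K')\tag{7}$$
as sheaves and, by right exactness of restriction to a fibre, $\operatorname{coker}\mu_x\cong E_x/p(K'_x)$ for every $x$.

**The case $M'=0$.** Then $L'=0$, so $\mu=0$ and (7) gives a surjection $E\to K''$. If $\operatorname{rk}K''=2$, it is an isomorphism, so $H^2_*(E)=0$ by (5), and $M=0$ by (2), a contradiction. If $\operatorname{rk}K''\le1$, then $K''$ is $0$ or a line bundle, so $M''=H^1_*(K'')=0$, a contradiction.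

**From now on $M'\neq0$.** Write $l',l'',f',f''$ for the ranks of $L',L'',F',F''$, and $r''=\operatorname{rk}K''=f''-l''$. Since $M''\neq0$, $r''\ge1$.

**The plan.** If $L'^*$ had a split subbundle $\mathcal U$ of rank $r''-1$ on which $\mu$ is injective at *every* point, then $K''/\mu(\mathcal U)$ would be a line bundle and $H^1_*(K'')=0$, contradicting $M''\ne0$. By the determinantal bound, the bad points of such a $\mu|_{\mathcal U}$ form a set which, if nonempty, has dimension $\geq1$ and so meets every surface. It is therefore enough to have injectivity along *one surface* $X$. The natural candidate is a surface along which $p|_{K'}$ drops rank, for there $\mu$ has rank exactly $r''-1$. Section 9 produces $X$; Section 10 produces $\mathcal U$.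

## 9. The locus where $K'\to E$ drops rank contains a surface

**Step 9.1: $p(K'_x)\ne0$ for every $x\in\mathbb P^3$.** This makes the rank exactly one wherever it drops. Suppose $p(K'_x)=0$. Then $K'_x\subset\ker p_x=K_x^\perp$, so $K_x\subset K'^\perp_x$. As a subbundle of $F$, $K'=\ker(\beta'pr')\cap\ker(pr'')$; its annihilator in $F^*$ is $\beta'^*(L'^*)+F''^*$, so $K'^\perp=\operatorname{im}u+F'^\perp$. Apply $pr''$, which kills $F'^\perp\subset F'$: $K''_x=pr''(K_x)\subset\operatorname{im}\mu_x$. So $\operatorname{coker}\mu_x=0$, whereas (7) gives $\operatorname{coker}\mu_x\cong E_x\neq0$. Contradiction.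

**Step 9.2: there is $a'\le-t-2-c$ with $M_{a'}\ne0$.** This gives a nonzero group in a very negative degree, to be contradicted in Step 9.4. By Lemma 4 and (7), $\operatorname{coker}\mu$ is torsion. Since $K''\ne0$ is locally free, $\mu\ne0$. So some summand $\mathcal O(-a')$ of $L'$ gives a nonzero map $\mathcal O(a'+c)\to K''\subset F''$. Since the summands of $F''$ are $\mathcal O(-b)$ with $b\ge t+2$, we get $a'+c\le-(t+2)$. The summand $\mathcal O(-a')$ of $L$ corresponds to a minimal generator of $M$ in degree $a'$, so $M_{a'}\ne0$.

**Step 9.3: $K'(t+1)$ is globally generated.** This provides enough sections. The bundle $K'$ is $(t+1)$-regular: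

* $H^1(K'(t))=M'_t=0$;
* $H^2(K'(t-1))=0$ by (5);
* $H^3(K'(t-2))$ injects into $H^3(F'(t-2))$, as $H^2_*(L')=0$; and the latter is $0$, as the summands $\mathcal O(-b)$ of $F'$ have $b\le t+1$, so $t-2-b\ge-3$.

Apply the Castelnuovo–Mumford theorem. Here the regularity argument that failed for $\mathcal I_C$ succeeds, because $H^2_*(K')=0$ by construction.

**Step 9.4: the closed set $\Delta=\{x:K'_x\to E_x\text{ not onto}\}$ contains a surface.** By Lemma 4, $\Delta\ne\mathbb P^3$. Suppose $\dim\Delta\le1$ (or $\Delta=\emptyset$); we show that a general section coming from $K'$ vanishes on a *reduced* curve, and contradict Step 9.2. Let $V=H^0(K'(t+1))$, let $\sigma\in V$ be general, and let $C_\sigma$ be the zero scheme of $p(\sigma)\in H^0(E(t+1))$. Since $V$ generates $K'(t+1)$ and $p|_{K'}\ne0$, we have $p(\sigma)\neq0$ for general $\sigma$.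

*Off $\Delta$.* On $U=\mathbb P^3\setminus\Delta$, $V$ generates $E(t+1)$ by Step 9.3. So the incidence scheme $\{(\sigma,x):x\in U,\ p(\sigma)(x)=0\}$ is the total space of a vector bundle of rank $\dim V-2$ over $U$, smooth of dimension $\dim V+1$. Its fibre over $\sigma\in V$ is $C_\sigma\cap U$. By generic smoothness (characteristic $0$), $C_\sigma\cap U$ is, for general $\sigma$, smooth of pure dimension $1$ or empty.

*On $\Delta$.* For $x\in\Delta$ the image of $K'_x\to E_x$ has dimension exactly $1$ by Step 9.1, and $V\to K'(t+1)_x$ is onto by Step 9.3. So $V\to E(t+1)_x$ has rank exactly $1$, and $\{(\sigma,x):x\in\Delta,\ p(\sigma)(x)=0\}$ has dimension $\le\dim\Delta+\dim V-1\le\dim V$. Hence $C_\sigma\cap\Delta$ is finite for general $\sigma$.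

*$C_\sigma$ is a reduced curve.* If $C_\sigma=\emptyset$, then $p(\sigma)$ vanishes nowhere, $E$ is an extension of line bundles, and $M=0$, a contradiction. Otherwise every component of $C_\sigma$ has dimension $\ge1$, since $C_\sigma$ is locally cut out by two equations. So $C_\sigma$ has pure dimension $1$, is a local complete intersection, and is smooth outside finitely many points. Being Cohen–Macaulay and generically reduced, it is reduced. Therefore $H^0(\mathcal O_{C_\sigma}(i))=0$ for $i<0$: sections restrict injectively to the product of the integral components, and on an integral projective curve a line bundle of negative degree has no nonzero section.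

*Contradiction.* As $C_\sigma$ has codimension $2$, the section $p(\sigma)$ gives an exact sequence
$$0\to\mathcal O\to E(t+1)\to\mathcal I_{C_\sigma}(c+2t+2)\to0 .$$
Twist by $a'-t-1$ and put $i=a'+c+t+1$, which is $\le-1$ by Step 9.2. Then
$$M_{a'}=H^1(E(a'))\cong H^1(\mathcal I_{C_\sigma}(i))\cong H^0(\mathcal O_{C_\sigma}(i))=0,$$
where the second isomorphism uses $H^0(\mathcal O(i))=H^1(\mathcal O(i))=0$. This contradicts $M_{a'}\ne0$. So $\dim\Delta=2$, and $\Delta$ contains an integral surface $X$, fixed from now on.

## 10. A Lagrangian along the surface, and the end of the proof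

**Step 10.1: the kernel of $\mu$ along $X$.** For $x\in X$ the image of $K'_x\to E_x$ has dimension exactly $1$, by Step 9.1 and $X\subset\Delta$. So by (7), $\mu_x:L'^*_x\to K''_x$ has rank $r''-1$ for all $x\in X$. As $X$ is reduced, $N:=\ker(\mu|_X)$ is a subbundle of $L'^*|_X$ of rank $l'-r''+1$, with $N_x=\ker\mu_x$. We want a complement of $N$ that is the restriction of a split bundle on $\mathbb P^3$. First we produce a projection onto $N$.

**Step 10.2: a symplectic bundle of twice the rank of $N$.** By (6), $F_{mid}:=F'/F'^\perp$ is a bundle on $\mathbb P^3$, and $\omega$ induces on it a nondegenerate skew form $\omega_{mid}$, since the radical of $\omega|_{F'}$ is $F'\cap F'^\perp=F'^\perp$. As $\operatorname{rk}F'^\perp=f''$, its rank is $m=f'-f''$. From $f'+f''=\operatorname{rk}F=2l'+2l''+2$ and $f''=r''+l''$ we get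
$$m=2l'+2l''+2-2f''=2l'+2-2r'',\qquad\text{so}\qquad\operatorname{rk}N=m/2 .$$
Let $\theta:L'^*\xrightarrow{u}F\xrightarrow{pr'}F'\to F_{mid}$.

**Step 10.3: $\theta$ is injective on $N_x$ for $x\in X$.** Let $\lambda\in N_x$ with $\theta\lambda=0$. Then $pr''u(\lambda)=\mu(\lambda)=0$, so $u(\lambda)\in F'$. Since its class in $F_{mid}$ is $\theta\lambda=0$, $u(\lambda)\in F'^\perp=J(F''^*)$. So $\beta'^*\lambda=\omega u(\lambda)\in F'^*\cap F''^*=0$, and $\lambda=0$ because $\beta'$ is surjective, so that $\beta'^*$ is injective on fibres.

**Step 10.4: $\theta(N_x)\perp\theta(L'^*_x)$ for $x\in X$.** Let $\lambda\in N_x$ and $\nu\in L'^*_x$. Put $y=u(\lambda)$, which lies in $F'$ as above, and $z=u(\nu)=z'+z''$ with $z'\in F'$, $z''\in F''$. Then $\omega(y,z)=0$, since $\operatorname{im}u\subset K^\perp$ and $K^\perp$ is isotropic. Also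
$$\omega(y,z'')=\langle\omega u(\lambda),z''\rangle=\langle\beta'^*\lambda,z''\rangle=\langle\lambda,\beta'(pr'z'')\rangle=0 .$$
Hence $\omega(y,z')=0$, i.e. $\omega_{mid}(\theta\lambda,\theta\nu)=0$.

**Step 10.5: a retraction $\rho$ of $L'^*|_X$ onto $N$.** By the last two steps $\theta(N)$ is an isotropic subbundle of $F_{mid}|_X$ of rank $m/2$, so $\theta(N_x)^\perp=\theta(N_x)$: it is Lagrangian. Step 10.4 now gives $\theta(L'^*_x)\subset\theta(N_x)^\perp=\theta(N_x)$ for all $x\in X$. So the map $L'^*|_X\to F_{mid}|_X/\theta(N)$ of bundles is zero on all fibres. As $X$ is reduced it is zero, that is, $\theta(L'^*|_X)\subset\theta(N)$. Therefore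
$$\rho:=(\theta|_N)^{-1}\theta:L'^*|_X\to N$$
is defined and is the identity on $N$. View $\rho$ as an idempotent endomorphism of $L'^*|_X$ with image $N$.

**Step 10.6: a split complement of $N$, defined over $\mathbb P^3$.** The kernel of $\rho$ is a complement of $N$, but only over $X$. We replace it by one that depends only on constant matrices. Write $L'^*=\bigoplus_dW_d\otimes\mathcal O(d)$ with vector spaces $W_d$. Since $X$ is integral, projective and of positive dimension, $\mathrm{Hom}(\mathcal O_X(d),\mathcal O_X(d'))=H^0(\mathcal O_X(d'-d))$ is $0$ for $d'<d$ and $k$ for $d'=d$. So $\rho$ is block triangular with constant diagonal blocks $\rho_d\in\mathrm{End}(W_d)$, and these are idempotent because $\rho$ is. Let $N_d=\rho_d(W_d)$ and choose a complement: $W_d=N_d\oplus U_d$.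

Consider the endomorphism of $\bigoplus W_d\otimes\mathcal O_X(d)$ that is $\rho$ on $\bigoplus N_d\otimes\mathcal O_X(d)$ and the inclusion on $\bigoplus U_d\otimes\mathcal O_X(d)$. It is block triangular, and its diagonal blocks are the identity, since $\rho_d$ is the identity on $N_d$. So it is an automorphism, and
$$L'^*|_X=\rho\Big(\bigoplus_d N_d\otimes\mathcal O_X(d)\Big)\oplus\bigoplus_d U_d\otimes\mathcal O_X(d).$$
The first summand is a subbundle contained in $N$, of rank $\sum\dim N_d=\sum\operatorname{tr}\rho_d=\operatorname{tr}\rho_x=\operatorname{rk}N$; here the trace of an idempotent is its rank, and characteristic $0$ lets us read off the integer. So it equals $N$. Put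
$$\mathcal U=\bigoplus_dU_d\otimes\mathcal O(d)\subset L'^* .$$
This is a split bundle on $\mathbb P^3$ of rank $l'-m/2=r''-1$, with $L'^*_x=N_x\oplus\mathcal U_x$ for all $x\in X$.

A small instance of this step: on $\mathcal O_X\oplus\mathcal O_X(1)$ take $\rho(a,b)=(0,sa+b)$ with $s\in H^0(\mathcal O_X(1))$. This is idempotent with image $N=0\oplus\mathcal O_X(1)$. Its kernel $\{(a,-sa)\}$ depends on $s$, while $\mathcal U=\mathcal O\oplus0$ does not.

**Step 10.7: from $X$ to all of $\mathbb P^3$.** Consider $g=\mu|_{\mathcal U}:\mathcal U\to K''$ on $\mathbb P^3$, a map from rank $r''-1$ to rank $r''$. For $x\in X$, $\ker g_x=\mathcal U_x\cap N_x=0$. So $Z=\{x:g_x\text{ not injective}\}$ is disjoint from $X$. If $Z\ne\emptyset$, the determinantal bound gives $\dim Z\ge1$, and a closed set of positive dimension in $\mathbb P^3$ meets every surface, so $Z$ meets $X$: a contradiction. Hence $Z=\emptyset$, and $\operatorname{coker}g$ is a line bundle $\mathcal B$. From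
$$0\to\mathcal U\to K''\to\mathcal B\to0$$
with $\mathcal U$ split we get $M''=H^1_*(K'')=0$, contradicting $M''\neq0$.

So $M''=0$, which is (B). This proves Theorem 2, and with Section 3 it proves Theorem 1: the Hartshorne–Rao module of every subcanonical curve in $\mathbb P^3$ is connected. $\blacksquare$
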